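\title{Galaxies covering the vertices of maximum degree of a digraph}

\begin{abstract}
A galaxy in a digraph is a vertex-disjoint union of stars whose arcs point from the center to the leaves. We prove that every digraph of maximum degree $\Delta\ge 3$ has a galaxy containing all vertices of degree $\Delta$, which confirms a conjecture stated for $\Delta\ge 4$. More generally, if all degrees are at most $\Delta\ge3$, then some galaxy covers any prescribed set $X$ of vertices with $\sum_{x\in X}(\Delta-d(x))\le\Delta-1$, and this bound is best possible. For maximum degree $1$ or $2$ the only obstruction is a component that is a directed cycle of odd length. The proof combines the Gallai--Edmonds structure theorem with the fact that a strong digraph with at least two vertices and no spanning galaxy has at least two vertices of indegree and outdegree~$1$.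
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite and have no loops and no parallel arcs: the arc set of a digraph $D$ is a set of ordered pairs of distinct vertices. We write $uv$ or $u\to v$ for the arc $(u,v)$. The arcs $uv$ and $vu$ may both be present, and then they form a \emph{digon}. The \emph{degree} of a vertex $v$ is $d(v)=d^+(v)+d^-(v)$, the sum of its outdegree and its indegree, and $\Delta(D)$ is the maximum degree of $D$. Thus $d(v)$ is the degree of $v$ in the \emph{underlying multigraph}, obtained by forgetting the orientation, in which a digon becomes a double edge. The \emph{underlying graph} is the simple graph obtained by keeping one edge of each double edge. The words \emph{connected} and \emph{component} refer to the underlying graph. A \emph{circuit} is a directed cycle; a digon is a circuit of length $2$. A digraph is \emph{strong} if it has a directed path from every vertex to every other vertex.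

An \emph{arborescence} is a connected digraph in which every vertex has indegree $1$ except one, the \emph{root}, which has indegree $0$; it is a tree with all edges oriented away from the root. A \emph{star} is an arborescence with at least one arc in which there is an arc from the root to every other vertex. The root of a star is its \emph{center} and the other vertices are its \emph{leaves}. A \emph{galaxy} is a vertex-disjoint union of stars, possibly empty, and a galaxy \emph{in} $D$ is a subdigraph of $D$ that is a galaxy. A galaxy $F$ \emph{covers} a set $X$ of vertices if $X\subseteq V(F)$, and it is \emph{spanning} if it covers $V(D)$. A galaxy in $D$ is \emph{nice} if it covers every vertex of degree $\Delta(D)$. Deleting the arcs of a nice galaxy lowers the maximum degree, so nice galaxies are what one needs in order to partition the arcs of a digraph into few galaxies by induction on the maximum degree.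

A single arc is a star. Hence a matching of the underlying graph, with each edge replaced by an arc on the same two vertices, is a galaxy; we make this identification throughout. If the underlying graph is bipartite, a matching already does the job. A set $S$ of vertices of degree $\Delta=\Delta(D)$ on one side is incident with $\Delta|S|$ arcs, and its neighborhood $N(S)$ is incident with at most $\Delta|N(S)|$ arcs, so $|N(S)|\ge|S|$. Hall's theorem gives, for each side, a matching covering the vertices of degree $\Delta$ on that side, and the two matchings can be combined into one (Lemma~\ref{lem:MD}). In general, matchings fail for reasons of parity: no matching covers an odd number of vertices. A star with two leaves can repair the parity, but it requires two arcs with a common tail. A circuit of odd length has no such pair of arcs, and so it has no nice galaxy. In a digraph with larger degrees there are more arcs with a common tail, and one may guess that the obstruction disappears. The following conjecture is posed in~\cite{galaxy}.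

\begin{quote}
\emph{Every digraph with maximum degree $\Delta\ge 4$ has a nice galaxy.}
\end{quote}

Amini et al.\ proved that every digraph with $d^+(v)=d^-(v)=2$ for all vertices $v$ has a nice galaxy; in this case $\Delta=4$ and nice means spanning. We prove the conjecture without using that result.

Our main theorem allows the set to be covered to contain a few vertices of smaller degree. For an integer $\Delta\ge\Delta(D)$ and a set $X\subseteq V(D)$, the \emph{deficiency}
\[
\operatorname{def}_\Delta(X)=\sum_{x\in X}\bigl(\Delta-d(x)\bigr)
\]
is a sum of nonnegative terms that measures how far the vertices of $X$ are from all having degree $\Delta$.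

\begin{theorem}\label{thm:main}
Let $\Delta\ge 3$, let $D$ be a digraph with $\Delta(D)\le\Delta$, and let $X\subseteq V(D)$ satisfy $\operatorname{def}_\Delta(X)\le\Delta-1$. Then $D$ has a galaxy covering every vertex of $X$.
\end{theorem}

Taking $\Delta=\Delta(D)$ and $X=\{v: d(v)=\Delta\}$, a set of deficiency $0$, we obtain the conjecture together with the case $\Delta=3$.

\begin{corollary}\label{cor:nice}
Every digraph $D$ with $\Delta(D)\ge 3$ has a nice galaxy.
\end{corollary}

The next theorem determines all digraphs with at least one arc that have no nice galaxy, and shows that Theorem~\ref{thm:main} cannot be improved.

\begin{theorem}\label{thm:class}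
\begin{enumerate}
\item[(a)] A digraph $D$ with $\Delta(D)\ge1$ has a nice galaxy unless $\Delta(D)=2$ and some component of $D$ is a circuit of odd length; in that exceptional case it has none.
\item[(b)] The bound $\Delta-1$ in Theorem~\ref{thm:main} is best possible for every $\Delta\ge3$: there are a digraph $D$ with $\Delta(D)=\Delta$ and a set $X\subseteq V(D)$ with $\operatorname{def}_\Delta(X)=\Delta$ that no galaxy of $D$ covers.
\end{enumerate}
\end{theorem}

The orientation enters the proof of Theorem~\ref{thm:main} mainly through the following statement, which says that a strong digraph without a spanning galaxy resembles an odd circuit at two vertices at least.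

\begin{theorem}\label{thm:strong}
A strong digraph with at least two vertices and no spanning galaxy has at least two vertices $u$ with $d^+(u)=d^-(u)=1$. The number two is best possible.
\end{theorem}

Section~\ref{sec:small} treats the small cases and shows the idea of the proof on an example. Sections~\ref{sec:even} and~\ref{sec:odd} prove Theorem~\ref{thm:strong}, Section~\ref{sec:critical} turns it into an inequality for factor-critical pieces, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}.

\section{Small cases}\label{sec:small}

\subsection{Maximum degree at most two, and the extremal example}

\begin{proof}[Proof of Theorem~\ref{thm:class}, assuming Theorem~\ref{thm:main}]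
(a) For $\Delta(D)\ge3$ this is Corollary~\ref{cor:nice}. For $\Delta(D)=1$ the arcs of $D$ are pairwise disjoint and form a galaxy covering all vertices of degree $1$.

Let $\Delta(D)=2$. Each component of the underlying multigraph is a path or a cycle, where a double edge counts as a cycle of length $2$. Suppose first that some component of $D$ is a circuit of odd length. All its vertices have degree $2$ and must be covered. They have outdegree $1$, so every star in this component has exactly two vertices, and a galaxy covers an even number of vertices of the component. Hence no galaxy is nice.

Suppose now that no component is an odd circuit. We cover the vertices of degree $2$ in each component separately. On a path $v_1v_2\dots v_k$ the matching $v_1v_2,\ v_3v_4,\dots$ misses at most the vertex $v_k$, which has degree at most $1$. A cycle of even length has a perfect matching. Consider a cycle of odd length $k\ge3$. The outdegrees of its vertices lie in $\{0,1,2\}$ and add up to $k$. If they were all equal to $1$, the indegrees would also be $1$ and the component would be a circuit. So some vertex has outdegree $2$. It is the center of a star with two leaves, and the other $k-3$ vertices form a path with an even number of vertices, which has a perfect matching.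

(b) Let $S$ and $T$ be disjoint sets with $|S|=\Delta$ and $|T|=\Delta-1$, and let $D$ consist of all arcs from $S$ to $T$. The vertices of $T$ have degree $\Delta$ and those of $S$ have degree $\Delta-1$, so $\Delta(D)=\Delta$ and $\operatorname{def}_\Delta(S)=\Delta$. A vertex of $S$ has indegree $0$, so in a galaxy covering $S$ each vertex of $S$ is a center and has a leaf of its own in $T$. This is impossible because $|T|<|S|$.
\end{proof}

The digraph in (b) also shows that one cannot ask for a galaxy covering all vertices of degree at least $\Delta-1$.

\subsection{An example of degree three}

\begin{example}\label{ex:cubic}
Take a vertex $\alpha$ and three disjoint triples $K_i=\{x_i,y_i,z_i\}$, $i=1,2,3$. For each $i$ put a digon on $y_i,z_i$, and one arc, in either direction, on each of the pairs $\{x_i,y_i\}$, $\{x_i,z_i\}$, $\{\alpha,x_i\}$. All ten vertices have degree $3$, so a nice galaxy must be spanning. No matching covers all vertices: each triple is odd, so one of its vertices would have to be matched outside the triple, that is, to $\alpha$, and $\alpha$ can serve only one triple.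

However, each triple carries a spanning star, whatever the orientation. If $x_i\to y_i$ and $x_i\to z_i$, take $x_i$ as the center. Otherwise $y_i\to x_i$, say, and since $y_i\to z_i$ is an arc of the digon, take $y_i$ as the center. A spanning galaxy of the whole digraph consists of the arc between $\alpha$ and $x_1$, the arc $y_1z_1$, and the spanning stars of $K_2$ and $K_3$.
\end{example}

The triples in Example~\ref{ex:cubic} are odd pieces that are joined to the rest of the digraph by a single arc, too few to guarantee each of them a partner outside; but they need none. Compare a piece $K$ inducing a directed triangle. It has no spanning galaxy, so to cover it we want to match one of its vertices to the outside and cover the other two by an arc. Its three vertices have degree $2$ inside $K$, so if they have degree $3$ in $D$, then three arcs join $K$ to the rest of $D$. For the purpose of counting arcs, $K$ behaves like a single vertex of degree $3=\Delta$, and the argument given above for bipartite graphs provides the partners.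

The general proof has the same shape. The Gallai--Edmonds theorem cuts the underlying graph into a perfectly matchable part, a separating set (here $\{\alpha\}$), and odd pieces (here the $K_i$) in which any one vertex can be left out of a matching. We then need a dichotomy: an odd piece either has a spanning galaxy of its own, or its internal degrees fall short of $\Delta$ by a total of at least $\Delta$. This is Proposition~\ref{prop:spare}, and most of the work goes into it.

\section{Even strong sets give spanning galaxies}\label{sec:even}

Our galaxies other than matchings all come from arborescences, which can be covered up to the root.

\begin{lemma}\label{lem:arb}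
Let $T$ be an arborescence with root $r$, possibly with $V(T)=\{r\}$. Then $T$ contains a galaxy $F$ covering $V(T)\setminus\{r\}$. If $F$ covers $r$, then $r$ is a center of $F$.
\end{lemma}

\begin{proof}
We use induction on $|V(T)|$. If $V(T)=\{r\}$, take the empty galaxy. Otherwise let $y$ be the parent of a vertex at maximum distance from $r$. The children of $y$ have no children, so the subtree of $T$ at $y$ is a star $S$ with center $y$. If $y=r$, then $S=T$ and we take $F=S$. If $y\ne r$, then $T-V(S)$ is an arborescence with root $r$, and we add $S$ to the galaxy given by induction. The last claim holds because $r$ has indegree $0$ in $T$ and a leaf of a star has indegree~$1$.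
\end{proof}

To apply Lemma~\ref{lem:arb} we need arborescences. Let $R\subseteq U\subseteq V(D)$ and suppose that every vertex of $U$ is reachable from $R$ by a directed path in the induced digraph $D[U]$. For each $u\in U\setminus R$ choose an arc $u'u$ with $u'\in U$ closer to $R$ than $u$ in $D[U]$. Following the chosen arcs backward from any vertex of $U$, the distance from $R$ decreases, so we end at a vertex of $R$. The vertices for which we end at $r$, with the chosen arcs among them, form an arborescence $T_r$ with root $r$. The sets $V(T_r)$, $r\in R$, partition $U$, and $V(T_r)\cap R=\{r\}$. We call $(T_r)_{r\in R}$ a \emph{branching of $U$ from $R$}.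

Lemma~\ref{lem:arb} leaves the roots uncovered. If the roots are already centers of some galaxy, nothing is lost, since a center can take on more leaves.

\begin{lemma}\label{lem:extend}
Let $U\subseteq V(D)$, let $F_0$ be a galaxy in $D$, and let $R=V(F_0)\cap U$. Suppose that every vertex of $R$ is a center of $F_0$ and that every vertex of $U$ is reachable from $R$ in $D[U]$. Then $D$ has a galaxy with vertex set $V(F_0)\cup U$.
\end{lemma}

\begin{proof}
Let $(T_r)_{r\in R}$ be a branching of $U$ from $R$, and let $F_r\subseteq T_r$ be the galaxy given by Lemma~\ref{lem:arb}. The galaxies $F_r$ are pairwise disjoint, and $F_r$ can meet $F_0$ only in $V(T_r)\cap R=\{r\}$. If it does, then $r$ is a center both in $F_r$ and in $F_0$, and the union of the two stars centered at $r$ is again a star, since they share only $r$. Hence $F_0\cup\bigcup_{r\in R}F_r$ is a galaxy. Its vertex set is $V(F_0)\cup U$, because the $F_r$ cover $U\setminus R$ and $F_0$ covers $R$.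
\end{proof}

A nonempty set $U\subseteq V(D)$ is \emph{strong} if $D[U]$ is strong, and it is \emph{even} or \emph{odd} according to $|U|$. Singletons are strong, and the union of two intersecting strong sets is strong. When $U$ is strong, the reachability hypothesis of Lemma~\ref{lem:extend} says only that $R\neq\emptyset$: a single center in $U$ is enough to cover all of $U$.

Strong sets grow by ears. Let $H$ be a strong digraph and $W\subsetneq V(H)$ a strong set. An \emph{ear of $W$ in $H$} is a sequence $q_1,\dots,q_l$, $l\ge1$, of distinct vertices of $V(H)\setminus W$ such that
\[
h\to q_1\to q_2\to\dots\to q_l\to h'
\]
for some $h,h'\in W$, possibly equal. An ear exists: take an arc $hq_1$ leaving $W$ and a shortest path from $q_1$ to $W$. For any ear, $W\cup\{q_1,\dots,q_l\}$ is strong. Consequently, if $W$ is maximal among the proper strong subsets of $V(H)$, then every ear of $W$ uses all vertices of $V(H)\setminus W$.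

In a strong digraph, a spanning arborescence and Lemma~\ref{lem:arb} cover all vertices but one. The next proposition shows that the last vertex can be covered too as soon as there is an even strong set somewhere; an even circuit is the simplest such set.

\begin{proposition}\label{prop:even}
A strong digraph $D$ that contains an even strong set has a spanning galaxy.
\end{proposition}

\begin{proof}
Let $W$ be an even strong set of minimum size. We first find a galaxy $F_W$ with vertex set exactly $W$; this is the step that uses parity. Let $W'$ be maximal among the proper strong subsets of $W$; it exists because $|W|\ge2$ and singletons are strong. By the minimality of $W$, the set $W'$ is odd. Let $h\to p_1\to\dots\to p_j\to h'$ with $h,h'\in W'$ give an ear of $W'$ in $D[W]$. By the maximality of $W'$ we have $W=W'\cup\{p_1,\dots,p_j\}$, so $j$ is odd. The arcs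
\[
hp_1,\ p_2p_3,\ p_4p_5,\ \dots,\ p_{j-1}p_j
\]
form a galaxy $F_0$ that covers the ear and meets $W'$ only in the center $h$. Lemma~\ref{lem:extend} with $U=W'$ gives a galaxy $F_W$ with vertex set $W$.

Now we cover the vertices outside $W$. Since $D$ is strong, there is a branching $(T_w)_{w\in W}$ of $V(D)$ from $W$. Let $F$ be the union of the galaxies that Lemma~\ref{lem:arb} gives for the $T_w$, and let $R=V(F)\cap W$. Then $F$ covers $V(D)\setminus W$, and every vertex of $R$ is a center of $F$. If $R=\emptyset$, then $F$ and $F_W$ are disjoint and $F\cup F_W$ is a spanning galaxy. If $R\ne\emptyset$, then Lemma~\ref{lem:extend} applied to $F$ with $U=W$ gives a spanning galaxy.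
\end{proof}

\section{Strong digraphs with no even strong set}\label{sec:odd}

Call a digraph \emph{even-free} if it has no even strong set, and call a vertex $u$ \emph{thin} if $d^+(u)=d^-(u)=1$. By Proposition~\ref{prop:even}, a strong digraph without a spanning galaxy is even-free, and this is the only property of it that we use. An odd circuit is even-free and all its vertices are thin. In general we look for thin vertices on the last ear in the construction of the digraph. To find two of them we prove that a thin vertex can be found away from any prescribed vertex $v$; this form suits the induction, because we can build the digraph starting from $v$.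

\begin{proposition}\label{prop:thin}
Let $H$ be a strong even-free digraph with at least two vertices. For every vertex $v$ of $H$ there is a thin vertex $u\neq v$. Hence $H$ has at least two thin vertices.
\end{proposition}

\begin{proof}
The second statement follows by applying the first one twice, the second time with $v$ equal to the thin vertex already found. We prove the first statement by induction on $n=|V(H)|$. Since $V(H)$ is strong, $n$ is odd, so $n\ge3$.

Let $W$ be maximal among the proper strong subsets of $V(H)$ that contain $v$. Then $W$ is odd, and every ear of $W$ uses all vertices of $P=V(H)\setminus W$. Fix an ear $p_1,\dots,p_m$. Then $P=\{p_1,\dots,p_m\}$, and $m=n-|W|$ is even, so $m\ge2$. The absence of shorter ears restricts the arcs that meet $P$: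
\begin{enumerate}
\item[(E1)] an arc from $W$ to $p_i$ forces $i=1$, since $p_i,\dots,p_m$ is then an ear;
\item[(E2)] an arc from $p_i$ to $W$ forces $i=m$, since $p_1,\dots,p_i$ is then an ear;
\item[(E3)] an arc $p_ip_j$ with $i<j$ forces $j=i+1$, since $p_1,\dots,p_i,p_j,\dots,p_m$ is then an ear.
\end{enumerate}
The remaining arcs meeting $P$ are the \emph{backward} arcs $p_jp_i$ with $i<j$. Write $[i,j]=\{p_i,\dots,p_j\}$. A backward arc $p_jp_i$ closes a circuit on $[i,j]$, so $[i,j]$ is strong, its size $j-i+1$ is odd, and
\begin{equation}\label{eq:back}
j-i \text{ is even and } j-i\ge2 .
\end{equation}
A thin vertex in $P$ is automatically different from $v\in W$. By (E1)--(E3), a vertex $p_k$ with $1<k<m$ is thin if and only if it is incident with no backward arc.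

\medskip
\noindent\emph{Case 1: there is a backward arc.}
Choose a backward arc $p_tp_s$ with $t-s$ minimum and let $u=p_{s+1}$. By~\eqref{eq:back}, $1<s+1<t\le m$, so it suffices to show that $u$ is incident with no backward arc. The reason is that the interval of such an arc starts or ends one step after $p_s$, so that its union with $[s,t]$ has the wrong parity.

Suppose that $p_ju$ is an arc with $j>s+1$. By the choice of $p_tp_s$ we have $j-(s+1)\ge t-s$, so $j>t$. The strong sets $[s,t]$ and $[s+1,j]$ intersect, so their union $[s,j]$ is strong. Its size is $j-s+1=\bigl(j-(s+1)\bigr)+2$, which is even by~\eqref{eq:back}, a contradiction.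

Suppose that $up_i$ is an arc with $i<s+1$. By~\eqref{eq:back}, $s+1-i$ is even and $i\le s-1$. The strong sets $[i,s+1]$ and $[s,t]$ intersect, so their union $[i,t]$ is strong. Its size is $t-i+1=(t-s)+(s+1-i)$, a sum of two even numbers, a contradiction.

\medskip
\noindent\emph{Case 2: there is no backward arc and $m\ge4$.}
Then $u=p_2$ is thin.

\medskip
\noindent\emph{Case 3: there is no backward arc and $m=2$.}
Write $a=p_1$ and $b=p_2$. The only arc leaving $a$ and the only arc entering $b$ is $ab$. Let $I$ be the set of in-neighbors of $a$ and $O$ the set of out-neighbors of $b$. These are nonempty subsets of $W$, and the arcs of $H$ between $W$ and $P$ are exactly the arcs from $I$ to $a$ and from $b$ to $O$. If $|I|=1$, then $a$ is thin, and if $|O|=1$, then $b$ is thin. So assume that $|I|\ge2$ and $|O|\ge2$.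

Now the ear contains no thin vertex and we must look inside $W$. Induction applied to $H[W]$ is not enough, since a thin vertex of $H[W]$ may lie in $I\cup O$ and have further arcs in $H$. We therefore keep track of the ear: its only role is to provide the paths $x\to a\to b\to y$ for $x\in I$, $y\in O$, and each such path has two inner vertices, so shrinking it to an arc preserves parity. Let $H'$ be the digraph with vertex set $W$ whose arc set is the union of the arc set of $H[W]$ and of $\{xy: x\in I,\ y\in O,\ x\ne y\}$. It has no loops and no parallel arcs, and it is strong because $H[W]$ is.

The digraph $H'$ is even-free. Indeed, let $Z\subseteq W$ be strong in $H'$. If $Z$ is strong in $H$, then $Z$ is odd. Otherwise some arc of $H'[Z]$ is not an arc of $H$. Every such arc $xy$ can be replaced by the path $x\to a\to b\to y$ of $H$, so the vertices of $Z$ are mutually reachable in $H[Z\cup\{a,b\}]$, and $a$ and $b$ lie on a path from $Z$ to $Z$. Thus $Z\cup\{a,b\}$ is strong in $H$, so $|Z|+2$ is odd and $Z$ is odd.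

Since $2\le|I|\le|W|<n$ and $v\in W$, induction gives a vertex $u\in W\setminus\{v\}$ that is thin in $H'$. If $u\notin I\cup O$, then $u$ is incident with the same arcs in $H$ and in $H'$, so $u$ is thin in $H$ and we are done. We show that the other possibilities do not occur.

If $u\in I\setminus O$, then $H'$ has an arc from $u$ to every vertex of $O$, so $u$ has outdegree at least $2$ in $H'$. If $u\in O\setminus I$, then $H'$ has an arc from every vertex of $I$ to $u$, so $u$ has indegree at least $2$ in $H'$. Both contradict the thinness of $u$.

Finally let $u\in I\cap O$. All vertices of the nonempty set $O\setminus\{u\}$ are out-neighbors of $u$ in $H'$, so $O=\{u,y\}$, where $y$ is the unique out-neighbor of $u$ in $H'$. For the same reason $I=\{u,x\}$, where $x$ is the unique in-neighbor of $u$ in $H'$. If $x=y$, then $\{u,x\}$ spans a digon of $H'$ and is an even strong set. So $x\ne y$, and $xy$ is an arc of $H'$. Let $Q$ be a directed path from $y$ to $x$ in $H'$. It avoids $u$: otherwise $u$, which is not the last vertex of $Q$, would be followed on $Q$ by $y$, the first vertex of $Q$. Now $Q$ is closed into a circuit both by the arc $xy$ and by the path $x\to u\to y$. Hence $V(Q)$ and $V(Q)\cup\{u\}$ are both strong in $H'$, and one of them is even, a contradiction.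
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
A strong digraph with no spanning galaxy is even-free by Proposition~\ref{prop:even}, and Proposition~\ref{prop:thin} applies.

To see that two is best possible, take vertices $c_1,c_2,c_3,a,b$ and the seven arcs
\[
c_1c_2,\quad c_2c_3,\quad c_3c_1,\quad c_1a,\quad ab,\quad bc_1,\quad bc_2 .
\]
This digraph is strong, since the circuits $c_1c_2c_3$ and $c_1ab$ share a vertex and cover all vertices. The vertices $a$ and $c_3$ are thin, while $d^+(c_1)=d^+(b)=d^-(c_2)=2$, so there are exactly two thin vertices. No outdegree exceeds $2$, so every star has two or three vertices, and a spanning galaxy would consist of a star with two leaves and one disjoint arc. The star with center $b$ and leaves $c_1,c_2$ leaves out $a$ and $c_3$, the star with center $c_1$ and leaves $c_2,a$ leaves out $b$ and $c_3$, and neither pair is joined by an arc. All other vertices have outdegree $1$, so there is no spanning galaxy.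
\end{proof}

\begin{remark}\label{rem:parallel}
In Case 3 we read off $d^-(a)$ and $d^+(b)$ from the number of neighbors, and in Cases 1 and 2 we counted one arc between consecutive vertices of the ear. This uses the absence of parallel arcs, and the hypothesis cannot be dropped. In a directed triangle with every arc doubled all degrees equal $4$, every star has two vertices, and there is no nice galaxy.
\end{remark}

\section{Factor-critical pieces}\label{sec:critical}

A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching. Such a graph has an odd number of vertices; a single vertex and an odd cycle are examples. These are the odd pieces of the Gallai--Edmonds theorem. The digraph induced on such a piece need not be strong, so Theorem~\ref{thm:strong} does not apply at once. The next lemma shows that the pieces that are not strong cause no trouble, as we saw for odd cycles in the proof of Theorem~\ref{thm:class}(a).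

\begin{lemma}\label{lem:nonstrong}
Let $H$ be a digraph whose underlying graph is connected and factor-critical. If $H$ is not strong, then $H$ has a spanning galaxy.
\end{lemma}

\begin{proof}
The maximal strong sets partition $V(H)$, and contracting each of them gives a digraph without circuits, which has a vertex of indegree $0$. So there is a strong set $B$ that no arc enters, and $B\ne V(H)$ since $H$ is not strong. The plan is to cover $V(H)\setminus B$ by a matching. The arcs of the matching that meet $B$ and its complement have their tails in $B$, which is what Lemma~\ref{lem:extend} requires, and factor-criticality lets us ensure that at least one center lies in $B$.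

Since $H$ is connected, there is an arc $bw$ with $b\in B$ and $w\notin B$. Let $M$ be a set of arcs forming a perfect matching of the underlying graph of $H-w$. Let $M_1$ be the set of arcs of $M$ with exactly one end in $B$, which is then the tail, and let $M_2$ be the set of arcs of $M$ with no end in $B$. Put $F_0=M_1\cup M_2\cup\{bw\}$. The vertex $w$ is not covered by $M$. The vertex $b$ is either the tail of an arc of $M_1$, in which case this arc and $bw$ form a star with two leaves, or it is not covered by $M_1\cup M_2$. In both cases $F_0$ is a galaxy, and it covers $V(H)\setminus B$. The set $R=V(F_0)\cap B$ consists of $b$ and the tails of the arcs of $M_1$, all of which are centers of $F_0$. Lemma~\ref{lem:extend} with $U=B$ gives a spanning galaxy.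
\end{proof}

For $K\subseteq V(D)$ and $\Delta\ge\Delta(D)$, let
\[
s_\Delta(K)=\sum_{v\in K}\bigl(\Delta-d_{D[K]}(v)\bigr)
\]
be the deficiency of $K$ computed in $D[K]$ instead of $D$. The difference of the two deficiencies counts the arcs with exactly one end in $K$:
\begin{equation}\label{eq:cut}
s_\Delta(K)-\operatorname{def}_\Delta(K)=\sum_{v\in K}\bigl(d(v)-d_{D[K]}(v)\bigr).
\end{equation}
For a single vertex $s_\Delta(K)=\Delta$. The dichotomy announced in Section~\ref{sec:small} says that a piece with no spanning galaxy is at least as good as a single vertex in this respect.

\begin{proposition}\label{prop:spare}
Let $\Delta\ge3$ and $\Delta(D)\le\Delta$. Let $K\subseteq V(D)$ be such that the underlying graph of $D[K]$ is connected and factor-critical and $D[K]$ has no spanning galaxy. Then $s_\Delta(K)\ge\Delta$.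
\end{proposition}

\begin{proof}
The number $|K|$ is odd, and the case $|K|=1$ is settled above. Let $|K|\ge3$. By Lemma~\ref{lem:nonstrong}, $D[K]$ is strong, and by Theorem~\ref{thm:strong} two of its vertices have degree $2$ in $D[K]$. The other terms of $s_\Delta(K)$ are nonnegative, so $s_\Delta(K)\ge2(\Delta-2)$. For $\Delta\ge4$ we have $2(\Delta-2)\ge\Delta$. For $\Delta=3$ we get $s_3(K)\ge2$, and parity supplies the missing unit: if $D[K]$ has $e$ arcs, then $s_3(K)=3|K|-2e$ is odd, so $s_3(K)\ge3$.
\end{proof}

This is the only place where $\Delta\ge3$ is used. For $\Delta=2$ an odd circuit has $s_2(K)=0$. The proof also shows why Theorem~\ref{thm:strong} must provide two thin vertices: one would give only the bound $\Delta-2$.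

\section{Proof of the main theorem}\label{sec:main}

We recall three standard facts about matchings. \emph{Hall's theorem} states that a bipartite graph with sides $P,Q$ has a matching covering $P'\subseteq P$ if and only if every $S\subseteq P'$ has at least $|S|$ neighbors. The second fact combines matchings that serve opposite sides; we include its short proof.

\begin{lemma}[Mendelsohn--Dulmage]\label{lem:MD}
If a bipartite graph with sides $P,Q$ has a matching $M_P$ covering $P'\subseteq P$ and a matching $M_Q$ covering $Q'\subseteq Q$, then it has a matching covering $P'\cup Q'$.
\end{lemma}

\begin{proof}
Each component of the graph formed by the edges of $M_P\cup M_Q$ is an even cycle or a path, whose edges alternate between the two matchings (an edge common to both is a path with one edge). We choose a matching in each component. An even cycle and a path with an odd number of edges have a perfect matching. A path with an even number of edges has both ends on the same side, and one end is covered only by $M_P$, the other only by $M_Q$. If the ends are in $P$, take the edges of $M_P$; the only vertex of the path left out is in $P$ and is missed by $M_P$, so it is not in $P'\cup Q'$. If the ends are in $Q$, take the edges of $M_Q$; the vertex left out is in $Q$ and is missed by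 $M_Q$.
\end{proof}

The third fact describes where maximum matchings fail to be perfect. We use the customary letters in script form, since $D$ is our digraph.

\begin{theorem}[Gallai--Edmonds]\label{thm:GE}
Let $G$ be a graph. Let $\mathcal D$ be the set of vertices missed by at least one maximum matching, $\mathcal A$ the set of vertices outside $\mathcal D$ that have a neighbor in $\mathcal D$, and $\mathcal C$ the set of remaining vertices. Then:
\begin{enumerate}
\item[(i)] every component of $G[\mathcal D]$ is factor-critical;
\item[(ii)] $G[\mathcal C]$ has a perfect matching;
\item[(iii)] every maximum matching of $G$ matches all vertices of $\mathcal A$ to vertices in distinct components of $G[\mathcal D]$.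
\end{enumerate}
\end{theorem}

In Example~\ref{ex:cubic}, $\mathcal A=\{\alpha\}$, $\mathcal C=\emptyset$, and the components of $G[\mathcal D]$ are the three triples.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:GE} to the underlying graph $G$ of $D$. The vertex sets of the components of $G[\mathcal D]$ are called \emph{pieces}. By the definitions of $\mathcal C$ and of a component, no edge joins $\mathcal D$ to $\mathcal C$ or two different pieces. Hence every arc of $D$ with exactly one end in a piece has its other end in $\mathcal A$. Let $\Gamma$ be the bipartite graph whose sides are $\mathcal A$ and the set of pieces, in which $\alpha\in\mathcal A$ is adjacent to the piece $K$ if $\alpha$ has a neighbor in $K$. By (iii), $\Gamma$ has a matching covering $\mathcal A$.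

A piece needs no partner in $\mathcal A$ if it contains a vertex outside $X$, which can be left uncovered by (i), or if it has a spanning galaxy. Accordingly, call a piece $K$ \emph{bad} if $K\subseteq X$ and $D[K]$ has no spanning galaxy.

\medskip
\noindent\emph{Step 1: $\Gamma$ has a matching covering all bad pieces.}
We verify Hall's condition. Let $\mathcal K$ be a nonempty set of bad pieces, let $N\subseteq\mathcal A$ be its set of neighbors in $\Gamma$, and let $E$ be the number of arcs of $D$ with exactly one end in $\bigcup\mathcal K$. No arc joins two pieces, so by~\eqref{eq:cut},
\[
E=\sum_{K\in\mathcal K}\bigl(s_\Delta(K)-\operatorname{def}_\Delta(K)\bigr).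
\]
By (i) and Proposition~\ref{prop:spare}, $s_\Delta(K)\ge\Delta$ for every $K\in\mathcal K$. The pieces in $\mathcal K$ are disjoint subsets of $X$ and all terms $\Delta-d(x)$ are nonnegative, so $\sum_{K\in\mathcal K}\operatorname{def}_\Delta(K)\le\operatorname{def}_\Delta(X)\le\Delta-1$. Therefore
\[
E\ \ge\ \Delta|\mathcal K|-(\Delta-1)\ >\ \Delta\bigl(|\mathcal K|-1\bigr).
\]
Each of these $E$ arcs has an end in $N$, and degrees are at most $\Delta$, so $E\le\Delta|N|$. Thus $|N|>|\mathcal K|-1$, that is, $|N|\ge|\mathcal K|$.

\medskip
\noindent\emph{Step 2: covering both sides.}
The matching of Step 1 may miss vertices of $\mathcal A$, and these may belong to $X$. By Lemma~\ref{lem:MD}, $\Gamma$ has a matching $\mathcal N$ that covers both $\mathcal A$ and all bad pieces.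

\medskip
\noindent\emph{Step 3: the galaxy.}
We take the union of the following galaxies.
\begin{itemize}
\item On $\mathcal C$, a perfect matching of $G[\mathcal C]$, by (ii).
\item For each pair $(\alpha,K)\in\mathcal N$, an edge $\alpha k$ of $G$ with $k\in K$ together with a perfect matching of $G[K]-k$, by (i). This covers $K\cup\{\alpha\}$.
\item For each piece $K$ not covered by $\mathcal N$ with $K\not\subseteq X$, a perfect matching of $G[K]-z$ for some $z\in K\setminus X$, by (i). This covers $K\cap X$.
\item For each piece $K$ not covered by $\mathcal N$ with $K\subseteq X$, a spanning galaxy of $D[K]$. It exists because $\mathcal N$ covers all bad pieces, so $K$ is not bad.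
\end{itemize}
These galaxies live on pairwise disjoint vertex sets, because $\mathcal N$ is a matching. So their union is a galaxy in $D$. It covers $\mathcal C$, it covers $\mathcal A$ because $\mathcal N$ does, and it covers $K\cap X$ for every piece $K$. Hence it covers $X$.
\end{proof}

\begin{remark}
The bound on $\operatorname{def}_\Delta(X)$ is used only in Step 1, and the digraph of Theorem~\ref{thm:class}(b) shows how that step fails when the deficiency is $\Delta$. There $X=\mathcal D=S$ and $\mathcal A=T$, the bad pieces are the $\Delta$ single vertices of $S$, and for the set $\mathcal K$ of all of them $E=\Delta|\mathcal K|-\Delta=\Delta|N|$ with $|N|=|\mathcal K|-1$.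
\end{remark}

\begin{thebibliography}{9}

\bibitem{galaxy}
\emph{The Spanning Galaxy Problem},
\texttt{http://perso.ens-lyon.fr/stephan.thomasse/liste/galaxy.pdf}

\end{thebibliography}
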